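\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{A connected three-dimensional $r$-space that is not a manifold}


\begin{abstract}
An $r$-space is a finite-dimensional compact metric space in which every point has arbitrarily small
neighborhoods $U$ such that, for each $q\in U$, the boundary of $U$ is a deformation retract of
$\overline U\setminus\{q\}$. Closed manifolds are $r$-spaces, and in dimension at most $2$ the connected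
$r$-spaces are exactly the closed manifolds. We construct a connected $3$-dimensional $r$-space that is not
homeomorphic to a manifold. It is a cellular quotient of $S^3$, and its canonical neighborhoods can be taken
to be bounded by $2$-spheres. The same construction in an arbitrary closed $3$-manifold $M$ gives a
non-manifold $r$-space homotopy equivalent to $M$ whose non-Euclidean points form a Cantor set.
\end{abstract}

\section{Introduction}

\subsection{The question}

All spaces are metric, and a neighborhood of a point is an open set containing it. For an open subset $U$ of
a space $K$ we write $\overline U$ for its closure and $\operatorname{Fr}U=\overline U\cap(K\setminus U)$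
for its boundary. A point $p\in K$ is an \emph{$r$-point} of $K$ if each neighborhood of $p$ contains a
neighborhood $U$ of $p$ such that
\[
\text{for each } q\in U,\quad \operatorname{Fr}U \text{ is a deformation retract of } \overline U\setminus\{q\}.
\]
Such a $U$ is a \emph{canonical neighborhood} of $p$. A space is an \emph{$r$-space} if it is compact,
metric, separable and finite dimensional, and all its points are $r$-points. By a \emph{manifold} we mean a
closed topological manifold: a non-empty compact connected metric space such that, for a fixed $n\ge0$,
every point has an open neighborhood homeomorphic to $\mathbb R^n$.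

The condition describes, in terms of homotopy, how a point sits in a ball. If $U$ is a round open ball in
$\mathbb R^n$ and $q\in U$, then projection from $q$ pushes $\overline U\setminus\{q\}$ along straight lines
onto the boundary sphere; so closed manifolds are $r$-spaces. It matters that $q$ runs over all of $U$, not
only over the center. The end point $0$ of $[0,1]$, for example, is not an $r$-point, although $\{s\}$ is a
deformation retract of $[0,s]\setminus\{0\}$. Indeed, if $U$ is a neighborhood of $0$ and $[0,s)\subset U$,
choose $0<q<s$. Then $[0,q)$ is open and closed in $\overline U\setminus\{q\}$ and contains no point of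
$\operatorname{Fr}U$, so $0$ cannot be deformed into $\operatorname{Fr}U$.

Many classical theorems about manifolds, such as invariance of domain and the internal characterization of
separating sets, also hold in $r$-spaces. Moreover, among spaces of dimension at most $2$, and among
polytopes of dimension at most $3$, the connected $r$-spaces are exactly the manifolds. We quote these
facts; only the last one is used, and only for the statements about minimality and polytopes below. The
problem, for which the source given is \cite{Bernays}, is whether this persists in general:
\emph{is there a non-empty connected $r$-space that is not homeomorphic to a manifold?}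

\subsection{The results}

A \emph{cellular quotient} of a $3$-manifold is its quotient by a cellular upper semicontinuous
decomposition; the terms are recalled in Section~\ref{sec:tools}.

\begin{theorem}\label{thm:main}
There is a connected $3$-dimensional $r$-space $X$, a cellular quotient of $S^3$, which is not homeomorphic
to a manifold. Moreover, every point of $X$ has arbitrarily small neighborhoods $U$ such that
$\operatorname{Fr}U\cong S^2$, $\overline U$ is a compact AR, and $\operatorname{Fr}U$ is a strong
deformation retract of $\overline U\setminus\{q\}$ for every $q\in U$.
\end{theorem}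

By the quoted results, $3$ is the smallest dimension of a non-empty connected $r$-space that is not
homeomorphic to a manifold.

\begin{theorem}\label{thm:many}
For every closed $3$-manifold $M$ there is a connected $3$-dimensional $r$-space $X_M$, a cellular quotient
of $M$, such that
\begin{enumerate}
\item[(1)] every point of $X_M$ has arbitrarily small neighborhoods $U$ with $\operatorname{Fr}U\cong S^2$,
$\overline U$ a compact AR, and $\operatorname{Fr}U$ a strong deformation retract of
$\overline U\setminus\{q\}$ for every $q\in U$;
\item[(2)] the set of points of $X_M$ without a Euclidean neighborhood is exactly a Cantor set;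
\item[(3)] $X_M$ is homotopy equivalent to $M$.
\end{enumerate}
Consequently there are infinitely many homotopy types of connected $3$-dimensional $r$-spaces that are not
manifolds, and no $X_M$ is a polytope.
\end{theorem}

\subsection{The idea}\label{sec:idea}

\emph{Where to look.} Let $\pi:S^3\to X$ be a cellular quotient map with $X$ finite dimensional. By a
theorem of Lacher, $\pi$ restricts to a homotopy equivalence over every open subset of $X$. So the
homotopy-theoretic content of the $r$-point condition comes for free: we show in
Section~\ref{sec:criterion} that \emph{every} $2$-sphere $Y\subset X$ bounds on both sides a compact AR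
with the required retraction property. To make $X$ an $r$-space it therefore suffices to find small
$2$-spheres around each point. On the other hand, by a theorem of Armentrout, if $X$ is a manifold then
$\pi$ is a uniform limit of homeomorphisms; so $X$ is not a manifold if the decomposition elements cannot
be made small by a homeomorphism that moves little in $X$. We need a decomposition with both properties,
and they pull against each other: surfaces in $S^3$ must be able to avoid decomposition elements well
enough to give spheres in $X$, and yet some pairs of surfaces must be unable to do so.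

\emph{The mechanism.} Let $A$ be a genus-two handlebody made of an upper solid torus $T$ and a lower solid
torus $T'$ joined by a bar. Inside $A$ we place sixteen disjoint copies $A_{ij}$ of $A$,
$i,j\in\mathbb Z_4$, its \emph{children}, with upper tori $T_{ij}\subset T$ and lower tori
$T'_{ij}\subset T'$; the construction is then repeated in each child. We think of $(i,j)$ as the entry in
row $i$ and column $j$ of a $4\times4$ matrix. The placement is such that
\begin{itemize}
\item whenever one entry $(i,j(i))$ is chosen from each row, the four upper tori $T_{i,j(i)}$ form a closed
chain (a \emph{necklace}) going once around $T$;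
\item for each row $i$ the four lower tori $T'_{ij}$, $j\in\mathbb Z_4$, form a necklace in $T'$.
\end{itemize}
A meridian disc cannot avoid a necklace. So the set of entries whose upper tori are met by a meridian disc of
$T$ contains a whole row: otherwise we could choose an unmet entry in each row and obtain an unmet necklace.
And the set of entries whose lower tori are met by a meridian disc of $T'$ meets every row. A full row and a
set meeting every row intersect. Hence a meridian disc of $T$ and a meridian disc of $T'$ always meet a
common child, one through its upper and the other through its lower torus. With a suitable strengthening of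
``meet'' the argument can be repeated inside that child. In the limit the two discs meet a common
decomposition element, even after they are changed by a homeomorphism that moves little in $X$.

For two discs in the \emph{same} torus nothing of this kind holds: in $T$, one can be placed so that it meets
only row $2$ and the other so that it meets only row $3$; in $T'$ the same works with columns. This makes
spheres in $X$ possible. We arrange that the sphere enters each child in at most two sheets, through only one
of its two tori, and then place these two sheets so that no grandchild is met by both.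

Section~\ref{sec:pattern} constructs the pattern, Section~\ref{sec:necklace} proves that necklaces cannot be
avoided, Section~\ref{sec:space} defines $X$, and Sections~\ref{sec:nonmanifold} and~\ref{sec:spheres} carry
out the two limit arguments. The theorems are assembled in Section~\ref{sec:end}.

\section{Tools}\label{sec:tools}

\emph{Decompositions.} A decomposition $G$ of a compact metric space $M$ into disjoint compact sets is
\emph{upper semicontinuous} if for $g\in G$ and $O$ open with $g\subset O$ there is an open set $O_1$ with
$g\subset O_1\subset O$ that is \emph{saturated}, i.e., a union of elements of $G$. Then $M/G$ is compact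
metrizable and the projection $\pi:M\to M/G$ is closed. A subset $g$ of a $3$-manifold is \emph{cellular} if
$g=\bigcap_kC_k$ where each $C_k$ is a $3$-cell (a homeomorph of a closed ball) and
$C_{k+1}\subset\operatorname{int}C_k$. A decomposition is cellular if its elements are. A compact set is
\emph{cell-like} if it contracts in each of its neighborhoods in the manifold; cellular sets are cell-like.

\emph{ANRs.} An ANR is a metrizable space that is a retract of a neighborhood of itself in every metrizable
space containing it as a closed subset; an AR is a contractible ANR. Open subsets and neighborhood retracts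
of ANRs are ANRs, and manifolds are ANRs. ANRs have the homotopy type of CW complexes; compact ANRs have
finitely generated homology; and on compact ANRs \v Cech and singular cohomology agree. A space is called
acyclic if its reduced integral homology vanishes.

We use the following theorems.

\begin{enumerate}
\item[(Q1)] (Lacher) If $\pi:M\to X$ is a proper cell-like surjection from a manifold onto a
finite-dimensional metric space, then $X$ is an ANR, and $\pi|:\pi^{-1}(O)\to O$ is a homotopy equivalence
for every open $O\subset X$.
\item[(Q2)] (Armentrout \cite{Armentrout}) If $G$ is a cellular upper semicontinuous decomposition of a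
closed $3$-manifold $M$ and $M/G$ is a $3$-manifold, then for every $\varepsilon>0$ there is a homeomorphism
$h:M\to M/G$ with $d(h,\pi)<\varepsilon$, where $d(h,\pi)=\sup_xd(h(x),\pi(x))$.
\item[(Q3)] The inclusion of a closed ANR subset into an ANR is a cofibration. Hence, if $Z=Z_1\cup Z_2$
with $Z_1,Z_2$ closed and $Z,Z_1,Z_2,Z_0=Z_1\cap Z_2$ ANRs, then $Z$ is the pushout of two cofibrations, and
the natural map from the double mapping cylinder of $Z_1\leftarrow Z_0\to Z_2$ to $Z$ is a homotopy
equivalence. So excision $H_*(Z_1,Z_0)\cong H_*(Z,Z_2)$ holds, and van Kampen's theorem holds if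
$Z_0,Z_1,Z_2$ are path connected.
\item[(Q4)] (Alexander duality) $\tilde H_i(S^3\setminus L)\cong\tilde{\check H}{}^{2-i}(L)$ for compact $L$
with $\emptyset\ne L\ne S^3$. (Vietoris--Begle) If $\pi:L\to Z$ is a surjection of compact metric spaces
whose fibers have the \v Cech cohomology of a point, then $\pi$ induces an isomorphism of \v Cech cohomology.
\end{enumerate}

\section{Two-spheres in a cellular quotient of \texorpdfstring{$S^3$}{S3}}\label{sec:criterion}

In this section $G$ is a cellular upper semicontinuous decomposition of $S^3$ whose quotient $X=S^3/G$ is
finite dimensional; this is the hypothesis under which (Q1) applies. So $X$ is an ANR and $\pi$ is a homotopy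
equivalence over each open set. In particular $X\simeq S^3$, and $X$ is connected, locally path connected and
simply connected. The fibers of $\pi$ are cellular, so they have the \v Cech cohomology of a point, and for
compact $Z\subset X$ we have $\check H^*(Z)\cong\check H^*(\pi^{-1}(Z))$ by Vietoris--Begle.

\begin{lemma}\label{lem:complement}
For every $q\in X$ the space $X\setminus\{q\}$ is acyclic and simply connected.
\end{lemma}

\begin{proof}
Let $g=\pi^{-1}(q)$. By (Q1), $X\setminus\{q\}\simeq S^3\setminus g$, which is acyclic by Alexander duality.
Let $g=\bigcap C_k$ as in the definition of cellularity. The open set $\operatorname{int}C_k$ is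
homeomorphic to $\mathbb R^3$. Let $B_k\subset\operatorname{int}C_k$ correspond to a round ball that contains
$C_{k+1}$ in its interior. Its boundary is a bicollared sphere, so $S^3\setminus\operatorname{int}B_k$ is a
path connected manifold with boundary (connected by duality), and van Kampen's theorem for
$S^3=(S^3\setminus\operatorname{int}B_k)\cup B_k$ shows that it is simply connected. A loop in
$S^3\setminus g$ misses some $C_k$, hence lies in
$S^3\setminus\operatorname{int}B_k\subset S^3\setminus g$ and is null-homotopic there.
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $Y\subset X$ be homeomorphic to $S^2$. Then $X\setminus Y$ has exactly two components. If $U$ is one of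
them, then $\operatorname{Fr}U=Y$, $\overline U$ is a compact AR, and $Y$ is a strong deformation retract of
$\overline U\setminus\{q\}$ for every $q\in U$.
\end{proposition}

\begin{proof}
\emph{Step 1: the components.} Since $X\simeq S^3$, we have $Y\ne X$, so duality applies to $\pi^{-1}(Y)$. It
gives
\[
\tilde H_i(S^3\setminus\pi^{-1}(Y))\cong\tilde{\check H}{}^{2-i}(\pi^{-1}(Y))\cong
\tilde{\check H}{}^{2-i}(S^2),
\]
which is $\mathbb Z$ for $i=0$ and $0$ otherwise. By (Q1) the same holds for $X\setminus Y$. So it has
exactly two components $U,U^*$, and both are acyclic. They are open, hence their boundaries lie in $Y$.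
Suppose $Z=\operatorname{Fr}U\ne Y$. A proper closed subset $Z$ of the sphere $Y$ has $\check H^2(Z)=0$, so
$S^3\setminus\pi^{-1}(Z)$ is connected (by duality, or trivially if $Z=\emptyset$), and so is its image
$X\setminus Z$. But $X\setminus Z$ is the disjoint union of the open sets $U$ and
$X\setminus\overline U\supset U^*$, a contradiction. By symmetry $\operatorname{Fr}U=\operatorname{Fr}U^*=Y$.
Thus
\[
\overline U=U\cup Y,\qquad \overline{U^*}=U^*\cup Y,\qquad
X=\overline U\cup\overline{U^*},\qquad \overline U\cap\overline{U^*}=Y .
\]

\emph{Step 2: $\overline U$ and $\overline{U^*}$ are compact ARs.} As $Y$ is an ANR, an open neighborhood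
$O$ of $Y$ in $\overline{U^*}$ retracts onto $Y$. Then $\overline U\cup O$ is open in $X$, and the retraction
together with the identity of $\overline U$ retracts it onto $\overline U$; it is continuous, since
$\overline U$ and $O$ are closed in $\overline U\cup O$ and meet in $Y$. So $\overline U$ is a compact ANR.
Furthermore
\[
\tilde{\check H}{}^k(\overline U)\cong\tilde{\check H}{}^k(\pi^{-1}(\overline U))
\cong\tilde H_{2-k}(\pi^{-1}(U^*))\cong\tilde H_{2-k}(U^*)=0\quad\text{for all }k.
\]
Since $\overline U$ is a compact ANR, this is its singular cohomology and its homology is finitely generated;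
by universal coefficients it is acyclic. The same holds for $\overline{U^*}$. Since $Y$ is simply connected,
van Kampen's theorem (Q3) gives $\pi_1(\overline U)*\pi_1(\overline{U^*})=\pi_1(X)=1$. So both closures are
simply connected and acyclic, hence contractible by Whitehead's theorem.

\emph{Step 3: puncturing $\overline U$.} Let $q\in U$. The space $X\setminus\{q\}$ is the union of its closed
subsets $\overline U\setminus\{q\}$ and $\overline{U^*}$, which meet in $Y$; all four are ANRs. By excision
$H_*(\overline U\setminus\{q\},Y)\cong H_*(X\setminus\{q\},\overline{U^*})=0$, because both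
$X\setminus\{q\}$ (Lemma~\ref{lem:complement}) and $\overline{U^*}$ are acyclic. In particular every path
component of $\overline U\setminus\{q\}$ meets $Y$, so $\overline U\setminus\{q\}$ is path connected. Now
van Kampen's theorem and Lemma~\ref{lem:complement} give
\[
\pi_1(\overline U\setminus\{q\})*\pi_1(\overline{U^*})=\pi_1(X\setminus\{q\})=1 .
\]

\emph{Step 4: conclusion.} The inclusion $Y\to\overline U\setminus\{q\}$ is a map of simply connected ANRs
inducing isomorphisms of homology, so it is a homotopy equivalence by Whitehead's theorem. It is also the
inclusion of a closed subset and a cofibration by (Q3), and a closed cofibration that is a homotopy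
equivalence includes a strong deformation retract.
\end{proof}

So in a finite-dimensional cellular quotient of $S^3$ only this remains to be achieved: each point must have
arbitrarily small neighborhoods that are complementary components of $2$-spheres.

\section{The pattern}\label{sec:pattern}

\subsection{The handlebody}

Let $D=[-1,1]^2$ with coordinates $(y,z)$, put $r=\max(|y|,|z|)$, and let $T=D\times\mathbb R/4\mathbb Z$
with coordinates $(y,z,\theta)$. Put $\Pi_s=D\times\{s\}$ and
\[
b=\{y=1,\ |z|\le0.5,\ 0.05\le\theta\le0.35\}\subset\partial T .
\]
Attach to $T$ half of a bar, $J=b\times[0,1]$, along $b=b\times0$; let $e=b\times1$ and $R=T\cup J$. Let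
$R'=T'\cup J'$ be a second copy, whose objects carry primes. Below we glue $e$ to $e'$; the result
$A=R\cup R'$ is an orientable handlebody of genus $2$. A \emph{fiber} of $T$ is a disc $D\times\{t\}$ with
$t\in(0.4,4)$; it misses $b$. Fibers of $T'$ are defined in the same way.

Each child will be a thin copy of $A$ consisting of a tube around the boundary of a rectangle in $T$, a tube
around the boundary of a rectangle in $T'$, and a tube around an arc joining the two. We need rectangles, and
not just circles, because the children must lie in cells: a thickening of the two rectangles and of the arc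
is a cell.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) circle (1);
\draw (31.5:2) arc (31.5:364.5:2);
\foreach \s in {-54,126} {\draw (\s:1.35) arc (\s:\s+108:1.35) -- (\s+108:1.65) arc (\s+108:\s:1.65) -- cycle;}
\foreach \s in {36,216} {\draw[very thick] (\s:1.5) arc (\s:\s+108:1.5);}
\begin{scope}[shift={(6.4,0)},xscale=-1]
\draw (0,0) circle (1);
\draw (31.5:2) arc (31.5:364.5:2);
\draw[dotted] (0,0) circle (1.25);
\draw[dotted] (0,0) circle (1.5);
\foreach \s in {-54,126} {\draw (\s:1.69) arc (\s:\s+108:1.69) -- (\s+108:1.81) arc (\s+108:\s:1.81) -- cycle;}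
\foreach \s in {36,216} {\draw[very thick] (\s:1.75) arc (\s:\s+108:1.75);}
\draw[dashed] (18:1.95) arc (18:84:1.95) -- (90:1.75);
\end{scope}
\draw (1.705,1.045) -- (4.695,1.045);
\draw (1.994,0.157) -- (4.406,0.157);
\draw (3.2,0.157) -- (3.2,1.045);
\draw[dashed] (1.65,0) -- (1.8,0) -- (1.855,0.603) -- (4.545,0.603);
\node at (0,0) {$T$};
\node at (6.4,0) {$T'$};
\node at (2.6,1.3) {$J$};
\node at (3.8,1.3) {$J'$};
\node at (3.2,-0.15) {$e=e'$};
\end{tikzpicture}
\caption{The handlebody $A=T\cup J\cup J'\cup T'$, schematically, seen in the $z$-direction with $y$ pointing
radially outward. On the left, one upper rectangle for each of the four positions around $T$; rectangles in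
even position are seen flat, those in odd position are seen edge-on (thick). On the right, the four lower
rectangles of strand $0$; the dotted circles indicate the other three strands, of which two project to the
same circle. The dashed arc is a tail joining the upper rectangle in position $0$ to the lower rectangle of
strand $0$ in position $1$. A child of $A$ is a thin neighborhood of the boundaries of two rectangles and of
the tail joining them.}
\label{fig:A}
\end{figure}

\subsection{Rectangles}

\emph{Upper rectangles} (in $T$). Let $c_0,\dots,c_3\in(-0.05,0.05)$ be distinct. For
$i,j\in\mathbb Z_4$ let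
\[
E_{ij}=
\begin{cases}
\{|\theta-i|\le0.6,\ |y|\le0.3,\ z=c_j\}, & i \text{ even},\\
\{|\theta-i|\le0.6,\ |z|\le0.3,\ y=c_j\}, & i \text{ odd}.
\end{cases}
\]
Here $i$ is the \emph{position} and $j$ numbers parallel copies. Distinct rectangles with the same position,
and rectangles with positions differing by $2$, are disjoint. If $i'=i\pm1$, then for all $j,j'$ the curve
$\partial E_{i'j'}$ meets $E_{ij}$ in exactly one point. In this point $\theta=i\pm0.4$, the normal
coordinate of $E_{ij}$ is $c_j$ and that of $E_{i'j'}$ is $c_{j'}$; it is interior to $E_{ij}$ and lies on an
end edge ($|\theta-i'|=0.6$) of $E_{i'j'}$, which is perpendicular to $E_{ij}$. (The side edges of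
$E_{i'j'}$, where a coordinate is $\pm0.3$, do not reach the plane of $E_{ij}$.) In particular all the curves
$\partial E_{ij}$ are disjoint. For $s\in\mathbb Z_4$ the disc $\Pi_s$ meets only the curves
$\partial E_{sj}$, each perpendicularly in two points of its side edges.

The planes alternate so that consecutive rectangles are clasped; with four positions (an even number, so that
alternation is possible) the two neighbors of a rectangle are disjoint from each other.

\emph{Lower rectangles} (in $T'$). Let
$(y_i,z_i)=\frac12\left(\cos\frac{\pi i}2,\sin\frac{\pi i}2\right)$ and
\[
E'_{ij}=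
\begin{cases}
\{|\theta-j|\le0.6,\ |y-y_i|\le0.1,\ z=z_i\}, & j \text{ even},\\
\{|\theta-j|\le0.6,\ |z-z_i|\le0.1,\ y=y_i\}, & j \text{ odd}.
\end{cases}
\]
Now $j$ is the position, and $i$ numbers four parallel \emph{strands}, which lie in the disjoint tubes
$\{\max(|y-y_i|,|z-z_i|)\le0.2\}$. For $(i',j')\ne(i,j)$ the curve $\partial E'_{i'j'}$ meets $E'_{ij}$ if
and only if $i'=i$ and $j'=j\pm1$; then it does so in exactly one interior point of $E'_{ij}$,
perpendicularly, on an end edge of $E'_{i'j'}$. The disc $\Pi'_s$ meets only the curves $\partial E'_{is}$,
each perpendicularly in two points of its side edges.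

Thus any choice of one rectangle in each position gives a necklace in $T$, while in $T'$ the necklaces are
the four strands. This is the asymmetry between ``one entry from each row'' and ``each row'' of
Section~\ref{sec:idea}.

\subsection{Tails}

We choose disjoint polygonal arcs as follows. In $T$ the tail $t_{ij}$ starts at the point of
$\partial E_{ij}$ with
\[
\theta=0,\ 1,\ 1.7,\ -0.7\quad\text{for } i=0,1,2,3
\]
on the side $y=0.3$ ($i$ even) or $z=0.3$ ($i$ odd). It first runs straight outward, in the $y$- or
$z$-direction, to $r=0.6$. At these values of $\theta$ only rectangles of position $i$ are present, so these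
segments are disjoint from each other and, except for their starting points, from all rectangles. Then
$t_{ij}$ runs in the region $\{0.6<r<0.9,\ -0.8<\theta<1.8\}$ to a point with $y=0.9$, $|z|<0.5$,
$\theta\in(0.1,0.3)$. The region is a connected open $3$-manifold, so the arcs can be kept disjoint, and it
contains no point of a rectangle. Finally $t_{ij}$ runs in the $y$-direction to a point of
$\operatorname{int}b$ and straight through $J$ to $e$.

In $T'$ the tail $t'_{ij}$ is chosen likewise with $j$ in the role of the position. It starts on the side
$y=y_i+0.1$ ($j$ even) or $z=z_i+0.1$ ($j$ odd) at $\theta=0,1,1.7,-0.7$ for $j=0,1,2,3$, and runs straight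
to the boundary of the tube around its strand. Then it runs in the connected region
$\{r<0.9,\ -0.8<\theta<1.8\}$ minus the four tubes, and then as before to $e'$.

So inside $T$ (and likewise inside $T'$) the tails lie in $-0.8<\theta<1.8$, miss $\Pi_2$ and $\Pi_3$, and
meet $r\ge0.9$ only where $\theta\in(0.1,0.3)$. This keeps two discs free of tails for
Section~\ref{sec:spheres}. Now glue $e$ to $e'$ by a PL homeomorphism matching the end of $t_{ij}$ with the
end of $t'_{ij}$ for all $(i,j)$. This defines $A$. Orient $A$ and embed it PL in a Euclidean ball in $S^3$.
Put
\[
\Gamma_{ij}=\partial E_{ij}\cup t_{ij}\cup t'_{ij}\cup\partial E'_{ij},\qquad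
L_{ij}=E_{ij}\cup t_{ij}\cup t'_{ij}\cup E'_{ij}.
\]
The sixteen graphs $\Gamma_{ij}$ are disjoint. For $(i',j')\ne(i,j)$ the graph $\Gamma_{i'j'}$ meets
$L_{ij}$ in one point of $E_{ij}$ if $i'=i\pm1$, in one point of $E'_{ij}$ if $i'=i$ and $j'=j\pm1$, and not
at all otherwise. Call these points \emph{piercing points}. \emph{It never happens that $\Gamma_{i'j'}$ meets
both rectangles of $L_{ij}$}, since $i'=i\pm1$ and $i'=i$ exclude each other.

\subsection{Balls and children}

For a rectangle $E=E_{ij}$ or $E'_{ij}$ use coordinates $(\theta,v,n)$, where $v$ and $n$ are the in-plane
and normal coordinates among $y,z$ (shifted by $y_i,z_i$ for lower rectangles). Thus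
$E=\{|\theta-k|\le0.6,\ |v|\le h,\ n=c\}$, where $k$ is the position and $h=0.3$ or $0.1$. The tail starts on
the side $v=h$.

\emph{Balls.} For small $\delta>0$ let $B_{ij}$ be the union of the box
$\{|\theta-k|\le0.6+\delta,\ |v|\le h+\delta,\ |n-c|\le\delta\}$ around $E_{ij}$, the corresponding box
around $E'_{ij}$, and a thin tube around the rest of $t_{ij}\cup t'_{ij}$ that meets each box in a disc of
its boundary. It is a union of three balls along two discs, hence a ball, and
$B_{ij}\subset\operatorname{int}A$. If $\delta$ is small and the tube thin, then, for $(i',j')\ne(i,j)$,
$\Gamma_{i'j'}\cap B_{ij}$ is the segment $|n-c|\le\delta$ of an end edge through the piercing point, if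
there is one, and is empty otherwise. So $\Gamma_{i'j'}$ meets $\partial B_{ij}$ only in the two ends of that
segment, perpendicularly in the interiors of the flat faces $n=c\pm\delta$.

\emph{Marked points.} On each $\partial E_{i'j'}$ mark all points lying on some $\partial B_{ij}$,
$(i,j)\ne(i',j')$, or on $\Pi_2\cup\Pi_3$; on each $\partial E'_{i'j'}$ mark all points lying on some
$\partial B_{ij}$, $(i,j)\ne(i',j')$, or on $\Pi'_2\cup\Pi'_3$. The points on balls lie on end edges and
those on the discs $\Pi_s$, $\Pi'_s$ on side edges. For small $\delta$ these finitely many points are
distinct, differ from the start of the tail, and are not corners.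

\emph{Tubes around rectangles.} Fix $\varepsilon$ much smaller than $\delta$. Let $\mathrm{Ann}$ be the
square annulus
\[
\{|\theta-k|\le0.6+\varepsilon,\ |v|\le h+\varepsilon\}\setminus
\{|\theta-k|<0.6-\varepsilon,\ |v|<h-\varepsilon\},
\]
and let $T_{ij}=\{(\theta,v)\in\mathrm{Ann},\ |n-c|\le\varepsilon\}$, a solid torus around $\partial E_{ij}$.
Choose a homeomorphism $\kappa:[-1,1]\times\partial E\to\mathrm{Ann}$ with $\kappa(0,x)=x$ that carries
$1\times\partial E$ to the outer boundary and, for $x$ at distance at least $2\varepsilon$ from the corners,
$[-1,1]\times x$ to the straight perpendicular segment through $x$. Choose a homeomorphism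
$\lambda:\mathbb R/4\mathbb Z\to\partial E$ with $\lambda(0.2)$ the start of the tail and $\lambda([0,0.4])$
an interval so short that it is far from corners and contains no marked point. Then all marked points lie in
$\lambda((0.4,4))$. Define
\[
\varphi_{ij}:T\to T_{ij},\qquad
(y,z,\theta)\mapsto\bigl((\theta,v)=\kappa(y,\lambda(\theta)),\ n=c\pm\varepsilon z\bigr),
\]
with the sign chosen so that $\varphi_{ij}$ preserves the orientations induced from $A$. It carries the core
$\{y=z=0\}$ to $\partial E_{ij}$, and it carries $b$ to a tiny rectangle on the outer side of $T_{ij}$ around
the point where the tail leaves $T_{ij}$. We call $\varphi_{ij}(\text{fiber of }T)$ a fiber of $T_{ij}$. If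
$m=\lambda(t)$ is a marked point, then $t\in(0.4,4)$ and the fiber $\varphi_{ij}(D\times\{t\})$ is the
straight cross-section of $T_{ij}$ at $m$. Define $T'_{ij}$ and $\varphi_{ij}:T'\to T'_{ij}$ in the same way.

\emph{Children.} Let $H_{ij}$ be a thin tube around the rest of the tail $t_{ij}\cup t'_{ij}$ that meets
$T_{ij}$ and $T'_{ij}$ exactly in $\varphi_{ij}(b)$ and $\varphi_{ij}(b')$, and put
\[
A_{ij}=T_{ij}\cup H_{ij}\cup T'_{ij}.
\]
We extend $\varphi_{ij}$ over $J\cup J'\cong b\times[0,2]$. The maps given on $b$ and $b'$ preserve the
orientations of these discs induced from $T$ and $T'$, hence also those induced from the bar and from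
$H_{ij}$, which lie on the other side. Identify $H_{ij}$ with $b\times[0,2]$ so that the map on $b\times0$
becomes the identity; the map on $b\times2$ is then an orientation preserving homeomorphism of a disc. It is
isotopic to the identity, and the isotopy gives the extension. So we have homeomorphisms
$\varphi_{ij}:A\to A_{ij}$ with $\varphi_{ij}(T)=T_{ij}$ and $\varphi_{ij}(T')=T'_{ij}$.

If $\varepsilon$ is small and the tubes $H_{ij}$ are thin, the $A_{ij}$ are disjoint,
$T_{ij}\subset\operatorname{int}T$, $T'_{ij}\subset\operatorname{int}T'$, and the following hold.

\begin{enumerate}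
\item[(A1)] $A_{ij}\subset\operatorname{int}B_{ij}\subset B_{ij}\subset\operatorname{int}A$.
\item[(A2)] For $s\in\{2,3\}$: $\Pi_s\cap A_{ij}=\emptyset$ if $i\ne s$, and $\Pi_s\cap A_{sj}$ is two fibers
of $T_{sj}$, contained in $r<0.9$. Also $\Pi'_s\cap A_{ij}=\emptyset$ if $j\ne s$, and $\Pi'_s\cap A_{is}$ is
two fibers of $T'_{is}$, contained in $r<0.9$. In $T$ and in $T'$, all children satisfy
$A_{ij}\cap\{r\ge0.9\}\subset\{\theta\in(0,0.4)\}$.
\item[(A3)] For $(i',j')\ne(i,j)$: $\partial B_{ij}\cap A_{i'j'}$ is two fibers of $T_{i'j'}$ if
$i'=i\pm1$, two fibers of $T'_{i'j'}$ if $i'=i$ and $j'=j\pm1$, and empty otherwise.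
\end{enumerate}

Indeed, near a marked point the surface in question ($\partial B_{ij}$, $\Pi_s$ or $\Pi'_s$) is a plane
perpendicular to the edge, which cuts the tube in the straight cross-section, a fiber. Outside small
neighborhoods of the marked points $\Gamma_{i'j'}$ has positive distance from the surface. The last statement
in (A2) holds because the tails satisfy it with $(0.1,0.3)$ in place of $(0,0.4)$.

\section{Necklaces cannot be avoided}\label{sec:necklace}

\begin{lemma}\label{lem:necklace}
Let either $N=T$ and $P_k=T_{k,j(k)}$, $k\in\mathbb Z_4$, for some function $j(\cdot)$, or $N=T'$ and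
$P_k=T'_{ik}$, $k\in\mathbb Z_4$, for some fixed $i$. Let $Q=N\setminus\bigcup_k\operatorname{int}P_k$. Then
$\pi_1(\partial N)\to\pi_1(Q)$ and all $\pi_1(\partial P_k)\to\pi_1(Q)$ are injective.
\end{lemma}

For the tori $\partial P_k$ this follows from intersection numbers. For $\partial N$ we cut $N$ into four
slabs, each containing one clasp, and compute the group of a slab.

\begin{proof}
Let $E_k$ be the rectangle whose boundary is the core of $P_k$; its position is $k$. Let
$N_0=N\setminus\bigcup_k\partial E_k$. Since $P_k\setminus\partial E_k\cong\partial P_k\times[0,1)$, the
inclusion $Q\to N_0$ is a homotopy equivalence, and we may replace $Q$ by $N_0$.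

\emph{The tori $\partial P_k$.} The set $E_k\cap N_0$ is a two-sided surface, closed as a subset of $N_0$, so
intersection with it defines a homomorphism $\pi_1(N_0)\to\mathbb Z$. Let $x$ be a meridian of $P_k$ taken
over a point of $\partial E_k$ not on $E_{k+1}$, and let $\lambda$ be a longitude on $\partial P_k$ parallel
to $\partial E_k$. The intersection number with $E_{k+1}$ is $0$ on $x$ and $\pm1$ on $\lambda$, as
$\partial E_k$ pierces $E_{k+1}$ once; the number with $E_k$ is $\pm1$ on $x$. So $x^m\lambda^l=1$ in
$\pi_1(N_0)$ implies first $l=0$ and then $m=0$.

\emph{The torus $\partial N$: reduction.} Let $\mu=\partial\Pi_0$ (or $\partial\Pi'_0$ if $N=T'$) and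
$\lambda=\{\text{point}\}\times\mathbb R/4\mathbb Z$ be generators of $\pi_1(\partial N)$. If
$\mu^m\lambda^l=1$ in $\pi_1(N_0)$, mapping to $\pi_1(N)=\mathbb Z$ gives $l=0$. It remains to see that $\mu$
has infinite order. Homology does not suffice here, because $\mu$ encircles the two side edges of
$\partial E_0$ in opposite directions and so vanishes in $H_1(N_0)$. We cut $N_0$ along the bicollared
surfaces $N_0\cap\{\theta=k\}$, squares with two interior points removed, into the pieces
$W_k=N_0\cap\{k\le\theta\le k+1\}$. Only $E_k$ and $E_{k+1}$ reach into $W_k$. So $W_k$ is the complement in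
$D\times[k,k+1]$ of two arcs: $\alpha=\partial E_k\cap\{\theta\ge k\}$ with ends on the left face $\theta=k$,
and $\beta=\partial E_{k+1}\cap\{\theta\le k+1\}$ with ends on the right face $\theta=k+1$.

\emph{A projection of $W_k$.} Interchange $y$ and $z$ if $k$ is odd and, for lower rectangles, translate
$(y_i,z_i)$ to $0$. Then
\[
E_k\subset\{z=c,\ |y|\le h\},\qquad E_{k+1}\subset\{y=c',\ |z|\le h\},
\]
with $h=0.3$ and $|c|,|c'|<0.05$, or $h=0.1$ and $c=c'=0$. The space $W_k$ is a deformation retract of
$(\mathbb R^2\times[k,k+1])\setminus(\alpha\cup\beta)$. Project to the $(\theta,w)$-plane, where $w=y+2z$, and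
measure height by $2y-z$. The side edges of $\alpha$ (where $y=\pm h$) have $w=\pm h+2c$; those of $\beta$
(where $z=\pm h$) have $w=c'\pm2h$. The end edge of $\beta$ has $\theta=k+0.4$ and $|w-c'|\le2h$; the end
edge of $\alpha$ has $\theta=k+0.6$ and $|w-2c|\le h$. Since
\[
h+2|c|+|c'|<2h,
\]
the end edge of $\beta$ crosses both side edges of $\alpha$, and there is no other crossing.

At the crossing with the side $y=\pm h$, the arc $\alpha$ has height $\pm2h-c$. There $\beta$ has
$c'+2z=\pm h+2c$, i.e., $z=\pm\frac h2+c-\frac{c'}2$, and height $2c'-z=\frac52c'\mp\frac h2-c$. The height
of $\alpha$ minus that of $\beta$ is $\pm\frac52h-\frac52c'$, which has the sign $\pm$ because $|c'|<h$. So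
$\alpha$ is above $\beta$ at $y=h$, and $\beta$ is above $\alpha$ at $y=-h$; see Figure~\ref{fig:clasp}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=7.5cm,y=2.6cm]
\draw[dashed] (0,-0.8) -- (0,0.8);
\draw[dashed] (1,-0.8) -- (1,0.8);
\draw[thick] (0,0.3) -- (0.6,0.3) -- (0.6,-0.3) -- (0.425,-0.3);
\draw[thick] (0.375,-0.3) -- (0,-0.3);
\draw[thick] (1,-0.6) -- (0.4,-0.6) -- (0.4,0.23);
\draw[thick] (0.4,0.37) -- (0.4,0.6) -- (1,0.6);
\node[above] at (0.15,0.3) {$\alpha_2$};
\node[above] at (0.15,-0.3) {$\alpha_1$};
\node[above] at (0.8,-0.6) {$\beta_1$};
\node[above] at (0.8,0.6) {$\beta_2$};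
\node[below] at (0,-0.8) {$\theta=k$};
\node[below] at (1,-0.8) {$\theta=k+1$};
\end{tikzpicture}
\caption{The clasp in $W_k$, projected to the $(\theta,w)$-plane. The arc $\alpha$ comes from the left face
and $\beta$ from the right face; $\alpha$ passes over $\beta$ at the upper crossing ($y=h$) and under it at
the lower one ($y=-h$). Each arc has one undercrossing, which divides it into two parts, labeled by their
Wirtinger generators.}
\label{fig:clasp}
\end{figure}

\emph{The group of $W_k$.} Recall the Wirtinger presentation, with base point at great height: one generator
for each part of an arc between undercrossings or ends, and for each crossing one relation saying that the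
generators on the two sides of the undercrossing are conjugate by the generator of the overpass or its
inverse. Let $\alpha_1$ belong to the part of $\alpha$ between the left face and its undercrossing (on the
side $y=-h$), and $\alpha_2$ to the rest of $\alpha$. Let $\beta_1$ belong to the part of $\beta$ that
contains the side $z=-h$ and ends at the undercrossing of $\beta$, and $\beta_2$ to the rest of $\beta$. At
its undercrossing $\alpha$ passes under the part $\beta_1$, and at its undercrossing $\beta$ passes under the
part $\alpha_2$. With suitable orientations the relations are
\[
\alpha_1=\beta_1^{\epsilon}\alpha_2\beta_1^{-\epsilon},\qquad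
\beta_2=\alpha_2^{\epsilon'}\beta_1\alpha_2^{-\epsilon'},\qquad \epsilon,\epsilon'\in\{1,-1\}.
\]
So $\pi_1(W_k)$ is free on $\alpha_2$ and $\beta_1$. The group of the left face is free on two generators,
mapped up to inversion to $\beta_1^{\epsilon}\alpha_2\beta_1^{-\epsilon}$ and $\alpha_2$. This map is
injective, because the elements $\beta_1^m\alpha_2\beta_1^{-m}$, $m\in\mathbb Z$, form a free basis of the
normal closure of $\alpha_2$. Similarly the group of the right face is free on two generators mapped up to
inversion to $\beta_1$ and $\alpha_2^{\epsilon'}\beta_1\alpha_2^{-\epsilon'}$, and it injects.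

\emph{Conclusion.} Hence $\pi_1(N_0)$ is the fundamental group of a graph of groups whose graph is a
$4$-cycle, with vertex groups $\pi_1(W_k)$ and edge groups $\pi_1(N_0\cap\{\theta=k\})$, and the edge maps are
injective. In such a group the edge groups inject. Now $\mu$ is the boundary loop of a square with two
punctures, a non-trivial element of a free edge group; so it has infinite order.
\end{proof}

The mechanism of Section~\ref{sec:idea} can now be seen at one stage.

\begin{corollary}\label{cor:onestage}
Let $\mathbb D$ be a disc and let $f:(\mathbb D,\partial\mathbb D)\to(T,\partial T)$ and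
$f':(\mathbb D,\partial\mathbb D)\to(T',\partial T')$ be maps whose restrictions to $\partial\mathbb D$ are
not contractible in $\partial T$, resp.\ $\partial T'$. Then there is $(i,j)$ such that $f(\mathbb D)$ meets
$T_{ij}$ and $f'(\mathbb D)$ meets $T'_{ij}$.
\end{corollary}

\begin{proof}
If every row $i$ contained an entry $j(i)$ such that $f(\mathbb D)$ misses $T_{i,j(i)}$, then
$f|\partial\mathbb D$ would be contractible in $T\setminus\bigcup_i\operatorname{int}T_{i,j(i)}$, contrary to
Lemma~\ref{lem:necklace}. So there is a row $i$ such that $f(\mathbb D)$ meets $T_{ij}$ for all $j$. By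
Lemma~\ref{lem:necklace}, for this $i$, $f'(\mathbb D)$ meets $T'_{ij}$ for some $j$.
\end{proof}

For the discs $\Pi_2$ and $\Pi'_2$ we can see this directly from (A2). The disc $\Pi_2$ meets exactly the
children $A_{2j}$ (row $2$), and $\Pi'_2$ meets exactly the children $A_{i2}$ (column $2$). The only common
child is $A_{22}$, which $\Pi_2$ meets in two fibers of $T_{22}$ and $\Pi'_2$ in two fibers of $T'_{22}$.
These fibers are meridian discs of the two tori, so inside $A_{22}$ the situation repeats itself. By contrast
$\Pi_2$ and $\Pi_3$, both in $T$, meet rows $2$ and $3$ and have no common child.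

\section{The space \texorpdfstring{$X$}{X}}\label{sec:space}

Words are sequences of labels in $\mathbb Z_4\times\mathbb Z_4$. For a finite word $w=w_1\cdots w_k$ let
$\varphi_w=\varphi_{w_1}\circ\cdots\circ\varphi_{w_k}$ and
\[
A_w=\varphi_w(A),\qquad T_w=\varphi_w(T),\qquad T'_w=\varphi_w(T');
\]
a fiber of $T_w$ is the $\varphi_w$-image of a fiber of $T$, and similarly for $T'_w$. For the empty word
these are $A,T,T'$. We write $wv$ for concatenation and $\tau|k$ for the initial word of length $k$ of an
infinite word $\tau$. Let
\[
\Lambda=\bigcap_k\bigcup_{|w|=k}A_w,\qquad g_\tau=\bigcap_kA_{\tau|k}.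
\]
Sets $A_w$ with different words of equal length are disjoint, and
$A_{\tau|k+1}\subset\operatorname{int}A_{\tau|k}$. So the $g_\tau$ are disjoint non-empty compact connected
sets with union $\Lambda$. Let $G$ consist of the sets $g_\tau$ and the points of $S^3\setminus\Lambda$; let
$\pi:S^3\to X=S^3/G$ be the projection and $C=\pi(\Lambda)$. By part (a) of the next lemma $X$ is metrizable,
and we fix a metric on it.

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] $A_w$ and $\operatorname{int}A_w$ are saturated, and $G$ is upper semicontinuous. The sets
$\pi(\operatorname{int}A_{\tau|k})$ form a neighborhood base of $\pi(g_\tau)$ in $X$, and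
$\max_{|w|=k}\operatorname{diam}\pi(A_w)\to0$ as $k\to\infty$.
\item[(b)] $G$ is cellular.
\item[(c)] $C$ is a Cantor set, $\pi$ maps $S^3\setminus\Lambda$ homeomorphically onto the open set
$X\setminus C$, and $\dim X=3$.
\item[(d)] The preimage under $\pi$ of a connected subset of $X$ is connected, and $X$ is locally connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A set $g_\tau$ that meets $A_w$ lies in $A_{\tau|k+1}\subset\operatorname{int}A_w$ with $k=|w|$; so both
sets are saturated. If $g_\tau\subset O$ with $O$ open, then $A_{\tau|k}\subset O$ for some $k$ by
compactness, and $\operatorname{int}A_{\tau|k}$ is a saturated neighborhood of $g_\tau$ in $O$. If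
$x\in O\setminus\Lambda$, then $O\setminus\Lambda$ is a saturated neighborhood of $x$. This proves upper
semicontinuity and the statement on neighborhood bases; hence $\operatorname{diam}\pi(A_{\tau|k})\to0$ for
each $\tau$. If the last claim failed, there would be words $w^{(k)}$ with $|w^{(k)}|\to\infty$ and
$\operatorname{diam}\pi(A_{w^{(k)}})\ge\varepsilon>0$. After passing to a subsequence they converge to an
infinite word $\tau$, i.e., for each $l$ eventually $w^{(k)}|l=\tau|l$ and so
$\pi(A_{w^{(k)}})\subset\pi(A_{\tau|l})$, a contradiction.

(b) By (A1), $A_{\tau|k+1}\subset\operatorname{int}\varphi_{\tau|k}(B_{\tau_{k+1}})\subset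
\varphi_{\tau|k}(B_{\tau_{k+1}})\subset\operatorname{int}A_{\tau|k}$, so $g_\tau$ is the intersection of the
nested cells $\varphi_{\tau|k}(B_{\tau_{k+1}})$, each of which lies in the interior of the preceding one.

(c) The map $\tau\mapsto\pi(g_\tau)$ is a bijection from the space of infinite words, a Cantor set, onto $C$,
and it is continuous by (a). Since $\pi$ is closed and injective on the open saturated set
$S^3\setminus\Lambda$, it is a homeomorphism there. Now $X\setminus C$ is a countable union of compact sets
of dimension at most $3$, and $\dim C=0$; by the countable closed sum theorem $\dim X\le3$. As $X$ contains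
$3$-cells, $\dim X=3$.

(d) Let $Z\subset X$ be connected. If $\pi^{-1}(Z)$ is a union of two disjoint relatively closed sets, each
connected fiber lies in one of them. So both are saturated, and their images are disjoint and closed in $Z$,
because $\pi|:\pi^{-1}(Z)\to Z$ is closed. Hence one of them is empty. A quotient of a locally connected
space is locally connected.
\end{proof}

In particular $X$ satisfies the assumptions of Section~\ref{sec:criterion}.

\section{\texorpdfstring{$X$}{X} is not a manifold}\label{sec:nonmanifold}

To iterate Corollary~\ref{cor:onestage} it is not enough that a disc \emph{meets} $T_{ij}$; it must meet it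
in a way that again forces it to meet children of $T_{ij}$. Moreover, the discs that arise are images of
$\Pi_2,\Pi'_2$ under uncontrolled homeomorphisms and may meet the tori in wild sets. The next definition
survives both the induction and small perturbations. As before, $\mathbb D$ is a disc.

\begin{definition}
A compact set $K\subset S^3$ \emph{blocks} $T_w$ if for every open $O\supset K$ there is a map
$f:(\mathbb D,\partial\mathbb D)\to(T_w,\partial T_w)$ with $f|\partial\mathbb D$ not contractible in
$\partial T_w$ and $f(\mathbb D)\cap T_{w(i,j)}\subset O$ for all $(i,j)$. Blocking $T'_w$ is defined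
likewise, with $T'_{w(i,j)}$.
\end{definition}

If $K$ blocks $T_w$, then $K\cap A_w\ne\emptyset$. Otherwise, for $O=S^3\setminus A_w$ the map $f$ would miss
all $T_{w(i,j)}$, contrary to Lemma~\ref{lem:necklace} (transported by $\varphi_w$). The same holds for
$T'_w$.

\begin{lemma}\label{lem:blocks}
\begin{enumerate}
\item[(a)] If $K$ blocks $T_w$, there is $i$ such that $K$ blocks $T_{w(i,j)}$ for all $j$.
\item[(b)] If $K$ blocks $T'_w$, then for every $i$ there is $j$ such that $K$ blocks $T'_{w(i,j)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose (a) fails. For each $k\in\mathbb Z_4$ choose $j(k)$ such that $K$ does not block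
$P_k=T_{w(k,j(k))}$, and an open $O_k\supset K$ for which there is no map as in the definition. Let
$O=\bigcap_kO_k$ and let $f$ be a map as in the definition for $T_w$ and $O$. We cut $f$ along the tori
$\partial P_k$ and find either an excluded map into some $P_k$ or a contradiction to
Lemma~\ref{lem:necklace}.

\emph{General position.} The compact set $f^{-1}(\bigcup_k\partial P_k)$ lies in the interior of
$\mathbb D$, and $f$ maps an open neighborhood $Z$ of it into $O\cap\operatorname{int}T_w$ and into disjoint
bicollars $\partial P_k\times(-1,1)$. Let $\gamma:Z\to(-1,1)$ be the collar coordinate of $f$, so that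
$\gamma^{-1}(0)=f^{-1}(\bigcup\partial P_k)$. Let $\chi:Z\to[0,1]$ be a function with compact support that
equals $1$ on an open neighborhood $Z_0$ of $\gamma^{-1}(0)$. Replace $\gamma$ by
$\gamma^*=\gamma+\chi(\tilde\gamma-\gamma)$, where $\tilde\gamma$ is a smooth approximation of $\gamma$ on a
neighborhood of the support of $\chi$ with regular value $0$. If the approximation is closer than the
minimum of $|\gamma|$ on the set $\operatorname{supp}\chi\setminus Z_0$, all zeros of $\gamma^*$ lie in
$Z_0$, where $\gamma^*=\tilde\gamma$. If it is close enough, $\gamma^*$ still has values in $(-1,1)$ and the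
changed points are still mapped into $O\cap\operatorname{int}T_w$. So we may assume that
$f^{-1}(\bigcup\partial P_k)$ is a finite family of disjoint simple closed curves, at which $f$ crosses from
one side of $\partial P_k$ to the other. Still $f(\mathbb D)\cap P_k\subset O$ for all $k$.

\emph{Cutting.} Call a curve of the family \emph{essential} if its image is non-contractible in the
corresponding $\partial P_k$. Suppose there is an essential curve. Let $\omega$ be an innermost one, mapped
into $\partial P_k$ and bounding the disc $D_0\subset\mathbb D$. Let $\Omega$ be the piece of $D_0$, cut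
along the curves of the family, that is adjacent to $\omega$. All other boundary curves of $\Omega$ are
inessential, so we can redefine $f$ on the discs they bound in $D_0$, with values in the corresponding tori.
We obtain a map $\tilde f$ of $D_0$ with $\tilde f|\omega=f|\omega$ into either
$T_w\setminus\bigcup_l\operatorname{int}P_l$ or $P_k$, depending on where $f$ maps $\Omega$. In the first case
the non-contractible loop $f|\omega$ on $\partial P_k$ is contractible in
$T_w\setminus\bigcup\operatorname{int}P_l$, contrary to Lemma~\ref{lem:necklace}. In the second case
$f(\Omega)\subset P_k$, so $\tilde f(D_0)\subset O\cup\partial P_k$. As the tori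
$T_{w(k,j(k))(i',j')}$ lie in $\operatorname{int}P_k$, $\tilde f$ meets them only in $O\subset O_k$, and
$\tilde f$ is a map that was excluded by the choice of $O_k$.

If there is no essential curve, the same replacement on the piece of $\mathbb D$ containing
$\partial\mathbb D$ contracts $f|\partial\mathbb D$ in $T_w\setminus\bigcup\operatorname{int}P_l$, contrary to
Lemma~\ref{lem:necklace}.

(b) If (b) fails for some $i$, apply the same argument to $T'_w$ with $P_k=T'_{w(i,k)}$, $k\in\mathbb Z_4$.
Lemma~\ref{lem:necklace} covers this necklace too.
\end{proof}

\begin{proposition}\label{prop:nonmanifold}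
$X$ is not homeomorphic to a manifold.
\end{proposition}

\begin{proof}
Suppose it is. Since $X$ contains the non-empty open $3$-manifold $X\setminus C$, it is a closed
$3$-manifold, and (Q2) applies. Let $\Delta=\Pi_2\subset T$ and $\Delta'=\Pi'_2\subset T'$, disjoint discs.

\emph{A homeomorphism that separates.} Given $\eta>0$, choose a homeomorphism $h_1:S^3\to X$ with
$d(h_1,\pi)<\eta/2$. For a homeomorphism $h_2:S^3\to X$ we have $\operatorname{diam}h_2(g)\le2d(h_2,\pi)$ for
all $g\in G$, because $\pi(g)$ is a point; and $h_1^{-1}$ is uniformly continuous. So we can choose $h_2$ with
$d(h_2,\pi)<\eta/2$ and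
\[
\operatorname{diam}h_1^{-1}h_2(g)<\operatorname{dist}(\Delta,\Delta')\quad\text{for all }g\in G.
\]
Put $\Theta=h_1^{-1}h_2:S^3\to S^3$. Since $d(\pi h_1^{-1}(x),x)<\eta/2$ for all $x\in X$, we have
$d(\pi\Theta,\pi)<\eta$. Let $K=\Theta^{-1}(\Delta)$ and $K'=\Theta^{-1}(\Delta')$. By construction
\emph{no element of $G$ meets both $K$ and $K'$.}

\emph{If $\eta$ is small, $K$ blocks $T$.} Let $\Lambda_1=\bigcup_{i,j}A_{ij}$, let $A^+$ be $A$ together
with an outer collar in the Euclidean ball containing $A$, and let $r_A:A^+\to A$ be the retraction taking
the collar to $\partial A$. The set $\pi(K)$ lies in the $\eta$-neighborhood of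
$\pi(\Delta)\subset\pi(A)$, and $\pi(A)$ is disjoint from the compact set
$\pi(S^3\setminus\operatorname{int}A^+)$, since $A$ is saturated. So $K\subset\operatorname{int}A^+$ for
small $\eta$. The curve $\partial\Delta$ lies in $\partial T\setminus b$, hence in $\partial A$, and misses
$\Lambda_1$. For $x\in\partial\Delta$ the points $\pi(\Theta^{-1}(x))$ and $\pi(x)$ are at distance less than
$\eta$, and $\pi$ is a homeomorphism from $S^3\setminus\Lambda$ onto the open set $X\setminus C$, which
contains the compact set $\pi(\partial\Delta)$. So for small $\eta$ the embedding
$\Theta^{-1}|\partial\Delta$ is as close to the inclusion as we like, and the two are joined by a homotopy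
along short straight segments in the open set $\operatorname{int}A^+\setminus\Lambda_1$. Attach this annulus
to $\Theta^{-1}|\Delta$ and compose with $r_A$. The result is a map $f_0:\mathbb D\to A$ whose restriction to
$\partial\mathbb D$ parametrizes $\partial\Delta$, and $f_0(\mathbb D)\cap\Lambda_1\subset K$, because
$r_A^{-1}(\Lambda_1)=\Lambda_1$ and the annulus misses $\Lambda_1$.

Let $\rho:A\to T$ be a retraction with $\rho(A\setminus T)\subset b$: retract $R'$ to the disc $e'=e$ by
Tietze's theorem, then project $J$ to $b$. Put $f=\rho f_0$. Since $T_{ij}\subset\operatorname{int}T$ and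
$\rho(A\setminus T)\subset\partial T$, a point with $f$-image in $T_{ij}$ has the same image under $f_0$; so
$f(\mathbb D)\cap T_{ij}\subset f_0(\mathbb D)\cap\Lambda_1\subset K$. As $\partial\Delta$ is a meridian, it
is not contractible in $\partial T$. Thus $K$ blocks $T$, with the same $f$ for all $O$. Exchanging the roles
of $R$ and $R'$, we see that $K'$ blocks $T'$ for small $\eta$.

\emph{Induction.} Fix such an $\eta$, and suppose $K$ blocks $T_w$ and $K'$ blocks $T'_w$.
Lemma~\ref{lem:blocks}(a) gives a row $i$ such that $K$ blocks $T_{w(i,j)}$ for all $j$, and for this $i$
Lemma~\ref{lem:blocks}(b) gives $j$ such that $K'$ blocks $T'_{w(i,j)}$. For this $(i,j)$, $K$ blocks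
$T_{w(i,j)}$ and $K'$ blocks $T'_{w(i,j)}$. Starting with the empty word we obtain an infinite word $\tau$
such that $K$ and $K'$ meet $A_{\tau|k}$ for all $k$. By compactness both meet $g_\tau$, a contradiction.
\end{proof}

\section{Small 2-spheres in \texorpdfstring{$X$}{X}}\label{sec:spheres}

\begin{proposition}\label{prop:spheres}
For each $x\in X$ and each neighborhood $N$ of $x$ there is a set $Y\subset X\setminus\{x\}$ homeomorphic to
$S^2$ such that the component $U$ of $X\setminus Y$ containing $x$ satisfies $\overline U\subset N$. If
$x\in C$, we can achieve $\overline U\subset\pi(A_u)\subset N$ for some non-empty word $u$.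
\end{proposition}

If $x\notin C$, let $B\subset S^3\setminus\Lambda$ be a round ball centered at $\pi^{-1}(x)$, so small that
$\pi(B)\subset N$, and let $Y=\pi(\partial B)$. Then $U=\pi(\operatorname{int}B)$, a connected set that is
open and closed in $X\setminus Y$, and $\overline U=\pi(B)\subset N$. In the rest of this section
$x=\pi(g_\sigma)\in C$. Choose $k_0\ge1$ so that $u=\sigma|k_0$ has $\pi(A_u)\subset N$, and let
$\sigma|(k_0+1)=u(i_0,j_0)$.

The sphere $\varphi_u(\partial B_{i_0j_0})$ surrounds $g_\sigma$, but it may meet other decomposition
elements, and its image in $X$ need not be a sphere. By (A3) it meets each child of $A_u$ in at most two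
sheets, both fibers of the same torus. We replace these sheets, stage by stage, so that in the limit every
decomposition element corresponds to at most one point of the sphere. If we left the two sheets close
together, both could meet the same grandchildren, and several points of the sphere could have the same image
in the limit. So we first move one sheet to $\Pi_2$ and the other to $\Pi_3$.

\subsection{Replacement discs}

Let $0.4<t_1<t_2<4$, so that $D\times\{t_1\}$ and $D\times\{t_2\}$ are two fibers of $T$. For $m=1,2$ let
$\vartheta_m:[0,1]\to(0.4,4)$ be the function with
\[
\vartheta_1=2,\quad \vartheta_2=3\quad\text{on }[0,0.9],\qquad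
\vartheta_m \text{ linear on }[0.9,1],\qquad \vartheta_m(1)=t_m .
\]
Then $\vartheta_1<\vartheta_2$, so the graphs $\delta_m=\{\theta=\vartheta_m(r)\}\subset T$ are disjoint
discs. They satisfy $\partial\delta_m=\partial D\times\{t_m\}$ and meet $\partial T$ only there. Where
$r\ge0.9$ they have $\theta\in(0.4,4)$ and miss all children by the last part of (A2); where $r\le0.9$ they
coincide with $\Pi_2$, resp.\ $\Pi_3$. So by (A2), $\delta_1$ meets exactly the children $A_{2j}$,
$j\in\mathbb Z_4$, and $\delta_2$ exactly the children $A_{3j}$, each in exactly two fibers of its upper
torus. Similarly, the analogous discs in $T'$ meet exactly the children $A_{i2}$, resp.\ $A_{i3}$,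
$i\in\mathbb Z_4$, each in exactly two fibers of its lower torus. In both cases:
\begin{equation}\label{eq:one}
\text{every child that is met is met by only one of the two discs.}
\end{equation}

\subsection{The approximating spheres}

Call $A_v$ a \emph{level-$k$ set} if $v$ extends $u$ and $|v|=|u|+k+1$. We construct $2$-spheres
$F_k\subset A_u$ such that each level-$k$ set $A_v$ meets $F_k$ in one of three ways:
\begin{equation}\label{eq:three}
\text{not at all; in exactly two fibers of } T_v\text{; or in exactly two fibers of } T'_v.
\end{equation}
Let $F_0=\varphi_u(\partial B_{i_0j_0})$. It has the property \eqref{eq:three} by (A3), and it misses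
$A_{u(i_0,j_0)}$ by (A1). Given $F_k$, replace in each level-$k$ set $A_v$ that it meets the two fibers by
the $\varphi_v$-images of the corresponding discs $\delta_1,\delta_2$ (in $T$ or in $T'$, as the case may
be). These discs are disjoint, have the same boundaries as the fibers and lie in $A_v$, and their interiors
miss the rest of $F_k$. So the result $F_{k+1}$ is a $2$-sphere. A level-$(k+1)$ set lies in a level-$k$ set
$A_v$. If $A_v$ misses $F_k$, it misses $F_{k+1}$; otherwise $F_{k+1}\cap A_v$ consists of the two
replacement discs, and by \eqref{eq:one} at most one of them meets a given child of $A_v$, in exactly two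
fibers. So \eqref{eq:three} holds at level $k+1$. Note that $F_k\cap A_{u(i_0,j_0)}=\emptyset$ for all $k$.

\subsection{The limit sphere}

Choose homeomorphisms $s_k:S^2\to F_k$ as follows. Call the components of
$s_k^{-1}(\bigcup\{A_v:A_v\text{ of level }k\})$ \emph{level-$k$ discs}; there are finitely many. Let
$s_{k+1}=s_k$ off the level-$k$ discs, and let $s_{k+1}$ map each level-$k$ disc to the corresponding
replacement disc. The interior of a level-$k$ disc contains finitely many disjoint level-$(k+1)$ discs, and
every level-$(k+1)$ disc arises in this way. Composing $s_{k+1}$ with self-homeomorphisms of the level-$k$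
discs fixed on the boundary, we arrange that all level-$(k+1)$ discs have diameter less than $2^{-k}$. On a
level-$k$ disc over $A_v$ all maps $s_l$, $l\ge k$, take values in $A_v$; off the level-$k$ discs they agree
with $s_k$. By Lemma~\ref{lem:X}(a) the maps $\pi s_k$ converge uniformly to a continuous map $s:S^2\to X$.
Put $Y=s(S^2)\subset\pi(A_u)$.

\emph{$s$ is injective.} Let $\zeta\in S^2$. Suppose first that, for some $k$, $\zeta$ lies in no level-$k$
disc. Then $s_l(\zeta)=s_k(\zeta)$ for $l\ge k$; this point of $A_u$ lies in no level-$k$ set, hence not in
$\Lambda$, and $s(\zeta)=\pi s_k(\zeta)\notin C$. Two such points have different images, as the $s_k$ are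
injective and $\pi$ is injective off $\Lambda$. In the other case $\zeta$ lies in nested level-$k$ discs over
the sets $A_{\tau|l}$, $l=|u|+k+1$, for an infinite word $\tau$ extending $u$, and
$s(\zeta)=\pi(g_\tau)\in C$. Points of the second kind with different words have different images. Suppose
$\zeta'$ is another point of the second kind, with the same $\tau$. For each $k$ both $\zeta$ and $\zeta'$
lie in level-$(k+1)$ discs over the same level-$(k+1)$ set. There are only two of these discs, and by
\eqref{eq:one} they come from one and the same replacement disc, so they lie in one level-$k$ disc. Thus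
$\zeta$ and $\zeta'$ lie in a common level-$k$ disc for every $k$, and since the diameters tend to $0$,
$\zeta=\zeta'$. Hence $Y\cong S^2$.

\emph{$x\notin Y$.} Points of $Y$ are of the form $\pi s_k(\zeta)$ with $s_k(\zeta)\in F_k$ outside
$A_{u(i_0,j_0)}$, or $\pi(g_\tau)$ with $\tau$ not extending $u(i_0,j_0)$. As $A_{u(i_0,j_0)}$ is saturated,
$Y\cap\pi(A_{u(i_0,j_0)})=\emptyset$.

\subsection{Separation}

It remains to see that the component $U$ of $X\setminus Y$ containing $x$ lies in $\pi(A_u)$; since
$\pi(A_u)$ is closed, then $\overline U\subset\pi(A_u)\subset N$. Suppose $\pi(z)\in U$ with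
$z\in S^3\setminus A_u$, and choose $a\in g_\sigma$.

\emph{$s_k$ is not null-homologous in $S^3\setminus\{a,z\}$.} The sphere $F_0$ bounds the cell
$B=\varphi_u(B_{i_0j_0})$, which has $a$ in its interior and misses $z$. The inclusion gives
$H_3(B,B\setminus a)\cong H_3(S^3\setminus z,S^3\setminus\{a,z\})$ by excision. Since $B$ and $S^3\setminus z$
are contractible, $H_2(B\setminus a)\cong H_2(S^3\setminus\{a,z\})\cong\mathbb Z$, and $s_0$ represents a
generator. The maps $s_k$ and $s_{k+1}$ agree off finitely many discs. On each of these discs both take
values in a solid torus $T_v$ or $T'_v$, contained in a level-$k$ set that is met by $F_k$; it misses $a$ and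
$z$. They agree on the boundary of the disc, and $\pi_2$ of a solid torus vanishes, so
$s_k\simeq s_{k+1}$ in $S^3\setminus\{a,z\}$.

\emph{Conclusion.} The complement of an arc in $S^3$ is acyclic. So $F_k$ meets every arc, and hence every
path, from $a$ to $z$. Now $U$ is open, as $X$ is locally connected, and $\pi^{-1}(U)$ is open and connected
by Lemma~\ref{lem:X}(d). So it contains a path $\xi$ from $a$ to $z$. Since $\pi(\xi)$ is a compact set
disjoint from $Y=s(S^2)$ and $\pi s_k\to s$ uniformly, $\xi\cap F_k=\emptyset$ for large $k$. This
contradiction proves Proposition~\ref{prop:spheres}. \qed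

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:X}, $X$ is a $3$-dimensional cellular quotient of $S^3$; it is non-empty, compact, metric,
separable and connected. Let $x\in X$ and let $N$ be a neighborhood of $x$. Proposition~\ref{prop:spheres}
gives a sphere $Y$ and a component $U\ni x$ of $X\setminus Y$ with $\overline U\subset N$. By
Proposition~\ref{prop:criterion}, $\operatorname{Fr}U=Y\cong S^2$, $\overline U$ is a compact AR, and
$\operatorname{Fr}U$ is a strong deformation retract of $\overline U\setminus\{q\}$ for every $q\in U$. So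
$X$ is an $r$-space with the stated local property. By Proposition~\ref{prop:nonmanifold} it is not
homeomorphic to a manifold.
\end{proof}

The construction takes place in a Euclidean ball, and the proof that $X$ is not a manifold can be localized
because the pattern is self-similar.

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Embed $A$ in a Euclidean ball of $M$ as it sits in a Euclidean ball of $S^3$. Decompose $M$ into the same
sets $g_\tau$ and the remaining points, and let $X_M$ be the quotient. As in Lemma~\ref{lem:X}, the
decomposition is upper semicontinuous and cellular, and $X_M$ is compact, metrizable, connected and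
$3$-dimensional. The image of the open saturated set $\operatorname{int}A$ is open in $X_M$ and homeomorphic
to $\pi(\operatorname{int}A)\subset X$; we identify the two. All points of $X_M\setminus C$ have Euclidean
neighborhoods.

(1) At points of $X_M\setminus C$ use round balls. At points of $C$ use the neighborhoods $U$ of
Proposition~\ref{prop:spheres}, which have the required properties in $X$ by
Proposition~\ref{prop:criterion}. Here $\overline U\subset\pi(A_u)$ with $u$ non-empty, so
$\overline U\subset\pi(\operatorname{int}A)$. As $\overline U$ is compact, closure, boundary and the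
deformation property are the same in $X_M$ as in $X$. In particular $X_M$ is an $r$-space.

(2) Suppose a point of $C$ has a Euclidean neighborhood in $X_M$. This neighborhood contains $\pi(A_u)$ for
some word $u$. So $\pi(\operatorname{int}A_u)$ is a manifold without boundary (not compact), of
dimension $3$ because it contains points of $X_M\setminus C$. Since $\varphi_u(g_\tau)=g_{u\tau}$ for all
$\tau$, and hence $\varphi_u(\Lambda)=A_u\cap\Lambda$, the map $\varphi_u$ induces a homeomorphism
$\pi(\operatorname{int}A)\cong\pi(\operatorname{int}A_u)$. So every point of
$\pi(\operatorname{int}A)\subset X$ has a neighborhood homeomorphic to $\mathbb R^3$, and so has every point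
of $X=\pi(\operatorname{int}A)\cup(X\setminus C)$. Thus $X$ is a closed $3$-manifold, contrary to
Proposition~\ref{prop:nonmanifold}. So no point of $C$ has a Euclidean neighborhood.

(3) This is (Q1) for the open set $O=X_M$.

By (2), no $X_M$ is a manifold. Lens spaces realize infinitely many fundamental groups, so by (3) there are
infinitely many homotopy types among the $X_M$. Since the connected $r$-spaces among polytopes of dimension
at most $3$ are exactly the manifolds, no $X_M$ is a polytope.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Armentrout} Armentrout, \emph{Memoirs AMS} \textbf{107}.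

\bibitem{Bernays} P. Bernays, \emph{A system of axiomatic set theory, part II}, Journal of Symbolic Logic
\textbf{6} (1941), p.~1--17. \texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm42/fm42110.pdf}

\end{thebibliography}

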